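# A four-dimensional manifold with cyclic parallel, non-parallel Ricci tensor need not be locally homogeneous

## 1. Cyclic parallel Ricci tensors, Killing tensors, local homogeneity

Throughout, $(M,g)$ is a Riemannian manifold with Levi-Civita connection $\nabla$, and $R(X,Y)=\nabla_X\nabla_Y-\nabla_Y\nabla_X-\nabla_{[X,Y]}$. The Ricci tensor $\operatorname{ric}$ is used both as a bilinear form and, with one index raised, as an endomorphism. For a vector field $K$ put $K^\flat=g(K,\cdot)$, and for a 1-form $\alpha$ put $\alpha^2=\alpha\otimes\alpha$. "$\nabla\operatorname{ric}\neq0$" means that $\nabla\operatorname{ric}$ is not identically zero.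

**Definition (type $\mathcal A$).** $M$ is of type $\mathcal A$ if its Ricci tensor is cyclic parallel: $(\nabla_X\operatorname{ric})(X,X)=0$ for all $X\in TM$.

Along a geodesic $\gamma$ we have $\frac{d}{dt}\operatorname{ric}(\dot\gamma,\dot\gamma)=(\nabla_{\dot\gamma}\operatorname{ric})(\dot\gamma,\dot\gamma)$. So type $\mathcal A$ means exactly that $\operatorname{ric}(\dot\gamma,\dot\gamma)$ is constant along every geodesic. Polarizing the cubic form gives the equivalent identities
$$
(\nabla_X\operatorname{ric})(Y,Z)+(\nabla_Y\operatorname{ric})(Z,X)+(\nabla_Z\operatorname{ric})(X,Y)=0,\qquad (\nabla_Z\operatorname{ric})(X,X)+2(\nabla_X\operatorname{ric})(X,Z)=0. \tag{1}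
$$

*Example.* If $\operatorname{ric}$ is parallel (for instance on an Einstein manifold), then $M$ is of type $\mathcal A$. On a surface, $\operatorname{ric}=Kg$ and $(\nabla_X\operatorname{ric})(X,X)=(XK)|X|^2$. So a connected surface is of type $\mathcal A$ exactly when $K$ is constant, and then $\operatorname{ric}$ is parallel.

**Lemma 1.** On a connected manifold of type $\mathcal A$ the scalar curvature is constant.

*Proof.* Take the trace of the first identity in (1) over $Y,Z$. The first term gives $d\,\mathrm{scal}$. The other two give the divergence of $\operatorname{ric}$ each, which is $\frac12d\,\mathrm{scal}$ by the contracted Bianchi identity. So $2\,d\,\mathrm{scal}=0$. $\square$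

**Definition (Killing field, Killing tensor).** A vector field $K$ is Killing if $g(\nabla_XK,X)=0$ for all $X$. A symmetric 2-tensor $T$ is a Killing tensor if $T(\dot\gamma,\dot\gamma)$ is constant along every geodesic.

Thus type $\mathcal A$ says that $\operatorname{ric}$ is a Killing tensor.

*Example.* In the Euclidean plane, $K=x\partial_y-y\partial_x$ is Killing. Along a straight line, $g(K,\dot\gamma)=x\dot y-y\dot x$ is constant (angular momentum), so $(K^\flat)^2$ is a Killing tensor. It is not parallel, since its trace $x^2+y^2$ is not constant.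

**Lemma 2.** If $\operatorname{ric}=c\,g+\sum_a\varepsilon_a(K_a^\flat)^2$ with constants $c,\varepsilon_a$ and Killing fields $K_a$, then $g$ is of type $\mathcal A$.

*Proof.* Along a geodesic, $\frac d{dt}g(K_a,\dot\gamma)=g(\nabla_{\dot\gamma}K_a,\dot\gamma)=0$, and $|\dot\gamma|^2$ is constant. Hence $\operatorname{ric}(\dot\gamma,\dot\gamma)=c|\dot\gamma|^2+\sum_a\varepsilon_a g(K_a,\dot\gamma)^2$ is constant. $\square$

*Example (type $\mathcal A$ with $\nabla\operatorname{ric}\ne0$).* On the Heisenberg group take a left-invariant orthonormal frame $e_1,e_2,\xi$ with $[e_1,e_2]=\xi$ and $\xi$ central. The Koszul formula gives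
$$\nabla_{e_1}e_2=\tfrac12\xi=-\nabla_{e_2}e_1,\quad \nabla_{e_1}\xi=\nabla_\xi e_1=-\tfrac12e_2,\quad \nabla_{e_2}\xi=\nabla_\xi e_2=\tfrac12e_1,$$
and the remaining derivatives vanish. Then
$$R(e_1,e_2)e_2=-\nabla_{e_2}(\tfrac12\xi)-\nabla_\xi e_2=-\tfrac14e_1-\tfrac12e_1=-\tfrac34e_1,\qquad R(e_1,\xi)\xi=-\nabla_\xi(-\tfrac12e_2)=\tfrac14e_1.$$
The same values hold with $e_2$ in the role of $e_1$. So $\operatorname{ric}(e_i,e_i)=-\frac34+\frac14=-\frac12$ and $\operatorname{ric}(\xi,\xi)=\frac12$. The isometric automorphisms $(e_1,e_2,\xi)\mapsto(-e_1,e_2,-\xi)$ and $(e_1,-e_2,-\xi)$ force the off-diagonal terms to vanish. Hence $\operatorname{ric}=-\frac12g+(\xi^\flat)^2$. The endomorphism $\nabla\xi$ is skew, so $\xi$ is Killing and Lemma 2 gives type $\mathcal A$. Finally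
$$(\nabla_{e_1}\operatorname{ric})(e_2,\xi)=-\operatorname{ric}(\tfrac12\xi,\xi)-\operatorname{ric}(e_2,-\tfrac12e_2)=-\tfrac14-\tfrac14\neq0 .$$

**Definition (local homogeneity).** $M$ is locally homogeneous if for all $p,q\in M$ there is an isometry from a neighborhood of $p$ onto a neighborhood of $q$ that sends $p$ to $q$.

*Example.* Every open subset of a Lie group with a left-invariant metric is locally homogeneous: use left translations. On a locally homogeneous manifold every function built only from the metric, such as $|\operatorname{ric}|^2$, is constant. So a surface with non-constant $K$ is not locally homogeneous.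

We shall use two known facts.

* **Fact 1.** Manifolds of type $\mathcal A$ are analytic.
* **Fact 2.** In dimensions up to three, manifolds of type $\mathcal A$ have been classified and are locally homogeneous.

By Fact 1, if $M$ is connected, of type $\mathcal A$, and $\nabla\operatorname{ric}=0$ on some nonempty open set, then $\nabla\operatorname{ric}=0$ on $M$.

## 2. Local homogeneity of type $\mathcal A$ manifolds in dimension four

Manifolds with parallel Ricci tensor are of type $\mathcal A$, but there is no reason for them to be locally homogeneous, so we exclude them. In dimensions $\ge5$ there exist manifolds of type $\mathcal A$ that are not locally homogeneous, and by Fact 2 there are none in dimensions $\le3$. Four-dimensional homogeneous spaces of type $\mathcal A$ have been classified. The paper "On Inaudible Curvature Properties of Closed Riemannian Manifolds" (http://www.mathematik.hu-berlin.de/~schueth/curvprop.pdf) raises the question in dimension four: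

*Let $M$ be a connected four-dimensional Riemannian manifold of type $\mathcal A$ with $\nabla\operatorname{ric}\ne0$. Must $M$ be locally homogeneous?*

Try small cases. In a product of two surfaces, restrict $(\nabla_X\operatorname{ric})(X,X)=0$ to $X$ tangent to one factor. Each factor is then of type $\mathcal A$, so it has constant curvature and $\operatorname{ric}$ is parallel: excluded. The product of $\mathbb R$ with the Heisenberg group is of type $\mathcal A$ with $\nabla\operatorname{ric}\neq0$ and Ricci eigenvalues $\frac12,0,-\frac12,-\frac12$. It is homogeneous, being a Lie group. So neither case refutes local homogeneity.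

The answer is nevertheless no. Put $s=\operatorname{sech}t$ and $\Theta=\sqrt7\,\ln\cosh t$. On $M^*=\{(t,x,y,z):t>0\}$ let
$$
g=dt^2+\cosh^4 t\,dx^2+4\Big[(1+s\cos\Theta)\,dy^2+2s\sin\Theta\,dy\,dz+(1-s\cos\Theta)\,dz^2\Big].\tag{2}
$$

**Theorem A.**
1. $\operatorname{ric}=-4g+(\partial_y^\flat)^2+(\partial_z^\flat)^2$. Hence $(M^*,g)$ is of type $\mathcal A$. Its Ricci eigenvalues are $-4,\,-4,\,4\operatorname{sech}t,\,-4\operatorname{sech}t$.
2. $|\operatorname{ric}|^2=32(1+\operatorname{sech}^2t)$ is non-constant on every nonempty open set. So $\nabla\operatorname{ric}\ne0$, and no nonempty open subset is locally homogeneous. The local Killing algebra at every point is exactly $\langle\partial_x,\partial_y,\partial_z\rangle\cong\mathbb R^3$.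
3. If $\vartheta=\sqrt2\,z$ is taken modulo $2\pi$, then $g$ extends across $t=0$ to a complete real-analytic type $\mathcal A$ metric on $\mathbb R^4$.
4. No nonempty open subset of it is locally a Riemannian product.

Taking products with $\mathbb R^k$ gives examples that are not locally homogeneous, with $\nabla\operatorname{ric}\neq0$, in every dimension $\ge4$: the product is again of type $\mathcal A$, and $|\operatorname{ric}|^2$ is unchanged. By Fact 2, four is the lowest possible dimension.

**Theorem B.** Let $g=dt^2+f(t)^2dx^2+\sum_{a,b=1}^2G_{ab}(t)\,dy^ady^b$ satisfy $\operatorname{ric}=c\,g+\varepsilon\sum_a(\partial_{y^a}^\flat)^2$ with $c\in\mathbb R$, $\varepsilon=\pm1$ constant, and $\nabla\operatorname{ric}\neq0$. Then $\varepsilon=1$, and on a nonempty open set of values of $t$ the metric is homothetic to (2), up to $t\mapsto\pm t+t_0$ and linear changes of $x$ and of $y$.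

**Theorem C.** Let $M^4$ be connected, of type $\mathcal A$, with $\nabla\operatorname{ric}\neq0$. If on some nonempty open set $\operatorname{ric}$ has at most two distinct eigenvalues at each point, then near the points of a nonempty open set $M$ is locally isometric to one of the following Lie groups with left-invariant metric ($a>0$):

* (C1) $\mathbb R\times N^3$, where $N^3$ is the circle bundle over the sphere of curvature $a$ with connection form $\theta$, $d\theta=\sqrt{2a}\,\omega$ ($\omega$ the area form), i.e. locally $\mathbb R\times SU(2)$ with a Berger metric; Ricci eigenvalues $(a,0,0,0)$.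
* (C2) the group with orthonormal basis $\nu,X_1,X_2,\xi$ and brackets $[\nu,X_1]=-\mu X_1$, $[\nu,X_2]=\mu X_2$, $[X_1,X_2]=-\sqrt{2a}\,\xi$, $\xi$ central, $\mu^2=a/2$; Ricci eigenvalues $(a,-a,-a,-a)$.

If the hypothesis holds on all of $M$, then $M$ is locally homogeneous. Conversely, (C1) and (C2) are of type $\mathcal A$ with $\nabla\operatorname{ric}\ne0$. By Theorem A, "two" cannot be replaced by "three".

In (C1) the metric on $N^3$ is $g_\Sigma+\theta^2$, with $g_\Sigma$ the pulled-back metric of the sphere. The plan is to see why the form of (2) is natural (Sections 4 to 6), to derive it (Section 7, which proves Theorem B), to verify it directly (Sections 8 and 9, Theorem A), and then to prove Theorem C (Sections 10 to 13).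

## 3. The Ricci tensor of a metric depending on one variable

We need one formula for all metrics $g=dt^2+\sum\mathcal G_{ij}(t)\,dx^idx^j$, where $\mathcal G(t)$ is a positive definite matrix. Put $H=\frac12\mathcal G^{-1}\mathcal G'$ (this is $\nabla\partial_t$ on the level sets), and let $v$ be a constant multiple of $\sqrt{\det\mathcal G}$, so that $\operatorname{tr}H=v'/v$.

**Lemma 3.** $\operatorname{ric}(\partial_t,\partial_i)=0$ and
$$
\operatorname{ric}(\partial_t,\partial_t)=-(\operatorname{tr}H)'-\operatorname{tr}H^2,\qquad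
\operatorname{ric}^i{}_j=-\big(H'+(\operatorname{tr}H)H\big)^i{}_j=-\tfrac1v\big((vH)'\big)^i{}_j .\tag{3}
$$

*Proof.* The only nonzero Christoffel symbols are $\Gamma^t_{ij}=-\frac12\mathcal G_{ij}'$ and $\Gamma^i_{tj}=\Gamma^i_{jt}=H^i{}_j$. Insert them in
$$\operatorname{ric}_{jk}=\partial_l\Gamma^l_{jk}-\partial_k\Gamma^l_{jl}+\Gamma^l_{lm}\Gamma^m_{jk}-\Gamma^l_{km}\Gamma^m_{jl}.$$
For $(t,t)$ only the second and fourth terms survive, and they give $-(\operatorname{tr}H)'-\operatorname{tr}H^2$. For $(t,i)$ every term contains a vanishing symbol or an $x$-derivative of a function of $t$, so the result is $0$.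

For $(i,j)$, note $\frac12\mathcal G'=\mathcal GH$. The first term is $-\frac12\mathcal G''_{ij}$ and the third is $-(\operatorname{tr}H)(\mathcal GH)_{ij}$. The fourth is $-\big(\Gamma^t_{ik}\Gamma^k_{jt}+\Gamma^k_{it}\Gamma^t_{jk}\big)=2(\mathcal GH^2)_{ij}$; here we use that $\mathcal GH^2=(\mathcal GH)\mathcal G^{-1}(\mathcal GH)$ is symmetric. Since $\frac12\mathcal G''=(\mathcal GH)'=2\mathcal GH^2+\mathcal GH'$, the sum is $-\big(\mathcal G(H'+(\operatorname{tr}H)H)\big)_{ij}$. Raise the index and use $v'/v=\operatorname{tr}H$. $\square$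

## 4. One Killing field forces constant Ricci eigenvalues

Lemma 2 suggests the simplest attempt: find $g$ with $\operatorname{ric}=cg+\varepsilon(K^\flat)^2$ for a single Killing field $K$ of non-constant length. The Ricci eigenvalues would be $c,c,c,c+\varepsilon|K|^2$, and a varying eigenvalue would exclude local homogeneity.

This stops at Lemma 1. The scalar curvature $4c+\varepsilon|K|^2$ must be constant, so $|K|$ is constant and so are all eigenvalues. By Theorem C such a metric is then locally one of two Lie groups or has parallel Ricci tensor.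

With two Killing fields and $\operatorname{ric}=cg+\varepsilon\big((K_1^\flat)^2+(K_2^\flat)^2\big)$, Lemma 1 fixes only the sum $|K_1|^2+|K_2|^2$. The individual lengths and the angle between the fields can still vary. We therefore look at metrics with $K_a=\partial_{y^a}$,
$$
g=dt^2+f(t)^2dx^2+\sum_{a,b=1}^2G_{ab}(t)\,dy^ady^b,\qquad \operatorname{ric}=c\,g+\varepsilon\sum_a(\partial_{y^a}^\flat)^2, \tag{4}
$$
where $c\in\mathbb R$ and $\varepsilon=\pm1$ are constant and $t$ ranges over an interval.

## 5. Two Killing fields: the system of ordinary differential equations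

**Step 1: parametrize $G$ using constant scalar curvature.** By Lemma 2, $g$ is of type $\mathcal A$. Since $\partial_{y^a}^\flat=\sum_bG_{ab}dy^b$, we have $\sum_a(\partial_{y^a}^\flat)^2=\sum(G^2)_{ab}dy^ady^b$, whose trace is $\operatorname{tr}G$. So the scalar curvature is $4c+\varepsilon\operatorname{tr}G$, and by Lemma 1
$$\sigma:=\varepsilon\operatorname{tr}G$$
is a constant. It is nonzero with the sign of $\varepsilon$, because $G$ is positive definite. Introduce
$$S(\Theta)=\begin{pmatrix}\cos\Theta&\sin\Theta\\ \sin\Theta&-\cos\Theta\end{pmatrix},\quad S_\perp=\frac{dS}{d\Theta}=\begin{pmatrix}-\sin\Theta&\cos\Theta\\ \cos\Theta&\sin\Theta\end{pmatrix},\quad J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}.$$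
Direct multiplication gives
$$S^2=S_\perp^2=I,\quad SS_\perp=-S_\perp S=J,\quad J^2=-I,\quad \frac{dS_\perp}{d\Theta}=-S,\tag{5}$$
and $I,S,S_\perp,J$ form a basis of the $2\times2$ matrices. A symmetric traceless matrix is a multiple of some $S(\Theta)$, so
$$
\varepsilon G=\tfrac\sigma2\big(I+\rho S(\Theta)\big),\qquad 0\le\rho<1,\qquad q:=\rho^2=1-\frac{4\det G}{\sigma^2}. \tag{6}
$$
The bound $\rho<1$ is positive definiteness, since the eigenvalues of $G$ are $\frac{|\sigma|}2(1\pm\rho)$.

**Step 2: exclude $q\equiv0$.** If $q\equiv0$, then $G$ is constant and $g$ is a product of a surface with a flat plane. On the surface $\operatorname{ric}=c\,g$ with $c$ constant, and on the plane $\operatorname{ric}=0$. So $\operatorname{ric}$ is parallel, which Theorem B excludes. Hence we may work on an open interval where $q>0$; there $\rho$ and $\Theta$ can be chosen smooth.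

**Step 3: write out the equations.** Put $b=2c+\sigma$, $\eta=f'/f$, $v=f\sqrt{\det G}$ and
$$\psi=\tfrac12(\log\det G)'=-\frac{\rho\rho'}{1-\rho^2}=-\frac{q'}{2(1-q)} ,\qquad\text{so } \frac{v'}v=\eta+\psi .$$
From $G^{-1}=\frac{2}{|\sigma|}\frac{I-\rho S}{1-\rho^2}$, $G'=\frac{|\sigma|}2(\rho'S+\rho\Theta'S_\perp)$ and (5),
$$
G^{-1}G'=\tfrac{1}{1-\rho^2}\big[\rho'S+\rho\Theta'S_\perp-\rho\rho'I-\rho^2\Theta'J\big].\tag{7}
$$
Raising an index in (4), the $y$-block of $\operatorname{ric}$ is $cI+\varepsilon G=\frac b2I+\frac\sigma2\rho S$. So (3) says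
$$
\big(\tfrac v2G^{-1}G'\big)'=-v\big(\tfrac b2I+\tfrac\sigma2\rho S\big).\tag{8}
$$

*The $I$-part of (8).* The $I$-coefficient of $\frac v2G^{-1}G'$ is $\frac v2\psi$, and differentiating $S$ and $S_\perp$ produces no $I$. Thus $(v\psi)'=-vb$, that is,
$$
\psi'+(\eta+\psi)\psi=-b. \tag{9}
$$

*The $S$-part of (8).* Let $A=\frac{v\rho'}{2(1-\rho^2)}$ and $B=\frac{v\rho\Theta'}{2(1-\rho^2)}$ be the coefficients of $S$ and $S_\perp$ in $\frac v2G^{-1}G'$. Since $S'=\Theta'S_\perp$ and $S_\perp'=-\Theta'S$, we get $A'-B\Theta'=-\frac\sigma2v\rho$. On the other hand $\rho A=-\frac12v\psi$, so the $I$-part reads $(\rho A)'=\frac v2b$. Therefore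
$$\tfrac v2b=\rho'A+\rho A'=\rho'A+\rho B\Theta'-\tfrac\sigma2v\rho^2,$$
and dividing by $v/2$ gives
$$
\frac{\rho'^2+\rho^2\Theta'^2}{1-\rho^2}=b+\sigma q. \tag{10}
$$

*The $x$-part.* Here $H^x{}_x=\eta$ and $\operatorname{ric}^x{}_x=c$, so (3) gives
$$
\eta'+(\eta+\psi)\eta=-c=-\tfrac{b-\sigma}2. \tag{11}
$$

*The $t$-part.* The trace of $\operatorname{ric}$ over the level sets is $-(\operatorname{tr}H)'-(\operatorname{tr}H)^2=c+2c+\sigma=c+b$, while $\operatorname{ric}(\partial_t,\partial_t)=-(\operatorname{tr}H)'-\operatorname{tr}H^2=c$. Subtracting, $(\operatorname{tr}H)^2-\operatorname{tr}H^2=-b$. Now $\operatorname{tr}H=\eta+\psi$. In the square of the bracket in (7) all cross terms are trace-free: $SS_\perp+S_\perp S=0$, while $S$, $S_\perp$, $J$, $SJ=S_\perp$ and $S_\perp J=-S$ have trace zero. So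
$$\operatorname{tr}H^2=\eta^2+\frac{2\rho'^2+2\rho^2\Theta'^2+2\rho^2\rho'^2-2\rho^4\Theta'^2}{4(1-\rho^2)^2}=\eta^2+\frac{\rho'^2(1+\rho^2)+\rho^2\Theta'^2(1-\rho^2)}{2(1-\rho^2)^2}.$$
Since $\psi^2=\frac{2\rho^2\rho'^2}{2(1-\rho^2)^2}$,
$$(\operatorname{tr}H)^2-\operatorname{tr}H^2=2\eta\psi-\frac12\,\frac{\rho'^2+\rho^2\Theta'^2}{1-\rho^2}=2\eta\psi-\tfrac12(b+\sigma q)$$
by (10). Setting this equal to $-b$ gives $2\eta\psi=\frac12(\sigma q-b)$, or, with $\psi=-\frac{q'}{2(1-q)}$,
$$
\eta q'=\tfrac12(1-q)(b-\sigma q). \tag{12}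
$$

**Step 4: exclude $q'\equiv0$ and use $q$ as the variable.** If $q'\equiv0$ on the interval, then $\psi=0$, so $b=0$ by (9). Then (12) gives $\sigma q=0$, a contradiction. So restrict to a subinterval with $q'\ne0$ and regard functions of $t$ as functions of $q$. Let $W=q'^2$; then $q''=\frac12W_q$. Insert $\psi'=-\frac{q''}{2(1-q)}-\frac{q'^2}{2(1-q)^2}$, $\psi^2=\frac{q'^2}{4(1-q)^2}$ and $\eta\psi=\frac14(\sigma q-b)$ in (9):
$$-\frac{W_q}{4(1-q)}-\frac{W}{4(1-q)^2}=-b-\tfrac14(\sigma q-b)=-\tfrac14(3b+\sigma q).$$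
Hence $W_q+\frac W{1-q}=(1-q)(3b+\sigma q)$. With $W=(1-q)Z$ the left side is $(1-q)Z_q$, so
$$
Z_q=3b+\sigma q. \tag{13}
$$

## 6. Orthogonal Killing fields do not suffice

It is tempting to take $G$ diagonal, so that the two Killing fields are orthogonal. Up to a constant orthogonal change of $y$, this is the case $\Theta'\equiv0$ on the interval. Then (10) gives $\rho'^2=(1-q)(b+\sigma q)$, so
$$q'^2=4q\,\rho'^2=4q(1-q)(b+\sigma q),\qquad Z=4q(b+\sigma q),\qquad Z_q=4b+8\sigma q .$$
Comparing with (13), $b+7\sigma q=0$ on an interval of values of $q$. This is impossible, because $\sigma\ne0$. The ansatz breaks here: with $\Theta'=0$, equations (10) and (13) are two incompatible prescriptions for the single function $q'^2$.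

If the eigendirections of $G$ are allowed to rotate, (10) becomes
$$\frac{q'^2}{4q}+q\,\Theta'^2=(1-q)(b+\sigma q),$$
which is no longer a constraint on $q$ but an equation for $\Theta'^2$. The coefficient $7$ returns below as the rate of rotation.

## 7. Solving the system: proof of Theorem B

Continue from Step 4, with $\Theta$ unrestricted.

**Step 5: use (11) to determine $Z$.** We have not yet used the $x$-equation. By (12), $\eta=\frac{(1-q)(b-\sigma q)}{2q'}$. Differentiate with respect to $q$, using $\frac{d}{dq}\frac1{q'}=-\frac{W_q}{2W}\frac1{q'}$ and $\frac{W_q}W=\frac{Z_q}Z-\frac1{1-q}$: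
$$\eta'=q'\eta_q=-\tfrac12(b-\sigma q)-\tfrac\sigma2(1-q)-\tfrac14(1-q)(b-\sigma q)\Big(\tfrac{Z_q}Z-\tfrac1{1-q}\Big)$$
$$=-\tfrac14(b-\sigma q)-\tfrac\sigma2(1-q)-\tfrac14(1-q)(b-\sigma q)\tfrac{Z_q}Z .$$
Also $\eta^2=\frac{(1-q)^2(b-\sigma q)^2}{4W}=\frac{(1-q)(b-\sigma q)^2}{4Z}$ and $\eta\psi=-\frac14(b-\sigma q)$. So (11) reads
$$-\tfrac12(b-\sigma q)-\tfrac\sigma2(1-q)-\frac{(1-q)(b-\sigma q)}{4Z}\big[Z_q-(b-\sigma q)\big]=-\tfrac12(b-\sigma).$$
By (13), $Z_q-(b-\sigma q)=2(b+\sigma q)$. The terms without $Z$ combine, after moving the right side over, to $-\sigma(1-q)$. Thus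
$$-\sigma(1-q)-\frac{(1-q)(b^2-\sigma^2q^2)}{2Z}=0,\qquad\text{so}\qquad Z=\frac{\sigma q^2}2-\frac{b^2}{2\sigma}.$$
Hence $Z_q=\sigma q$. Comparison with (13) gives $b=0$, and $Z=\sigma q^2/2$.

**Step 6: integrate.** Since $q'^2=W=(1-q)\frac{\sigma q^2}2>0$, we get $\sigma>0$, i.e. $\varepsilon=1$. Let $\omega=\sqrt{\sigma/8}$, so
$$q'^2=4\omega^2q^2(1-q).$$
After $t\mapsto-t$ if necessary, $q'=-2\omega q\sqrt{1-q}$ with $0<q<1$. The function $\operatorname{sech}^2(\omega t)$, $t>0$, solves this equation and takes every value in $(0,1)$. By uniqueness for ordinary differential equations, $q=\operatorname{sech}^2(\omega t)$ with $t>0$ after a translation of $t$. Now (12) with $b=0$ gives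
$$\eta=-\frac{\sigma q(1-q)}{2q'}=\frac{\sigma\tanh\omega t}{4\omega}=2\omega\tanh\omega t,\qquad f=\mathrm{const}\cdot\cosh^2\omega t .$$
In (10), $\rho'^2=\frac{q'^2}{4q}=\omega^2q(1-q)=\frac\sigma8q(1-q)$, so $q\,\Theta'^2=\sigma q(1-q)-\frac\sigma8q(1-q)$ and
$$\Theta'^2=\tfrac{7\sigma}8(1-q)=7\omega^2\tanh^2\omega t,\qquad \Theta=\pm\sqrt7\,\ln\cosh\omega t+\mathrm{const}.$$

**Step 7: normalize.** A rotation of $y$ by $\alpha$ replaces $S(\Theta)$ by $S(\Theta-2\alpha)$, and the reflection $\operatorname{diag}(1,-1)$ replaces it by $S(-\Theta)$. These orthogonal changes preserve $\sum_a(\partial_{y^a}^\flat)^2$, and they remove the constant and the sign. So $\Theta=\sqrt7\ln\cosh\omega t$ and $G=\frac\sigma2(I+\rho S)=4\omega^2\big(I+\operatorname{sech}(\omega t)S(\Theta)\big)$. Substitute $t=\tau/\omega$, $y=\tilde y/\omega^2$ and rescale $x$. Then $dt^2=\omega^{-2}d\tau^2$, the $y$-block becomes $\omega^{-2}\cdot4(I+\operatorname{sech}\tau\,S)$, and $f^2dx^2$ becomes $\omega^{-2}\cosh^4\tau\,d\tilde x^2$. This is $\omega^{-2}$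 times (2). $\blacksquare$

## 8. The metric (2): Ricci tensor and Killing fields

Section 7 derived necessary conditions. We now check (2) directly, independently of Sections 4 to 7 except for the matrix identities (5).

**Part 1, setup.** The $(y,z)$-block of (2) is $G=4(I+sS)$ with $\Theta=\sqrt7\ln\cosh t$. Its eigenvalues $4(1\pm s)$ are positive for $t>0$. Moreover $\det G=16(1-s^2)=16\tanh^2t$ and $G^{-1}=\frac14(I-sS)/\tanh^2t$. Since $\sqrt{\det\mathcal G}=\cosh^2t\cdot4\tanh t$, take $v=\sinh t\cosh t$. With $s'=-s\tanh t$ and $\Theta'=\sqrt7\tanh t$,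
$$
G^{-1}G'=\frac{(I-sS)(s'S+s\Theta'S_\perp)}{\tanh^2t}=\frac{s}{\tanh t}\big[-S+\sqrt7S_\perp+sI-\sqrt7sJ\big].\tag{14}
$$

**Part 1, the $(y,z)$-block.** Since $\frac v2\cdot\frac s{\tanh t}=\frac12\cosh t$ and $s\cosh t=1$, we have $vH=\frac12\big[\cosh t(-S+\sqrt7S_\perp)+I-\sqrt7J\big]$ on this block. Using $\cosh t\,\Theta'=\sqrt7\sinh t$,
$$(vH)'=\tfrac12\sinh t\big[-S+\sqrt7S_\perp-\sqrt7S_\perp-7S\big]=-4\sinh t\,S .$$
By (3), $\operatorname{ric}^a{}_b=4\operatorname{sech}t\,S=G-4I$. Lowering the index, $\operatorname{ric}_{ab}=-4G_{ab}+(G^2)_{ab}$.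

**Part 1, the $x$-direction.** $H^x{}_x=2\tanh t$, so $vH^x{}_x=2\sinh^2t$ and $\operatorname{ric}^x{}_x=-\frac{4\sinh t\cosh t}{\sinh t\cosh t}=-4$. Since $\mathcal G$ is block diagonal, $\operatorname{ric}_{xy}=\operatorname{ric}_{xz}=0$.

**Part 1, the $t$-direction.** Let $C=\cosh^2t$. Since $v=\frac12\sinh2t$, $\operatorname{tr}H=2\coth2t$ and $(\operatorname{tr}H)'=-\frac4{\sinh^22t}=-\frac1{C(C-1)}$. The square of the bracket in (14) has trace $2+14+2s^2-14s^2=16-12s^2$, the cross terms being trace-free as before. With $s^2=\frac1C$ and $\tanh^2t=\frac{C-1}C$,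
$$\operatorname{tr}H^2=4\tanh^2t+\frac{s^2}{4\tanh^2t}(16-12s^2)=\frac{4(C-1)}C+\frac{4C-3}{C(C-1)}.$$
Therefore
$$\operatorname{ric}(\partial_t,\partial_t)=\frac{1-4(C-1)^2-(4C-3)}{C(C-1)}=\frac{-4(C-1)-4(C-1)^2}{C(C-1)}=-4 .$$

**Part 1, conclusion.** As $\partial_y^\flat=G_{yy}dy+G_{yz}dz$ and $\partial_z^\flat=G_{zy}dy+G_{zz}dz$, the tensor $(\partial_y^\flat)^2+(\partial_z^\flat)^2$ has matrix $G^2$ on the $(y,z)$-block and vanishes elsewhere. So $\operatorname{ric}=-4g+(\partial_y^\flat)^2+(\partial_z^\flat)^2$, and Lemma 2 gives type $\mathcal A$. The eigenvalues are $-4,-4$ and those of $4\operatorname{sech}t\,S$, which are $\pm4\operatorname{sech}t$.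

**Part 2, no local homogeneity.** We have $|\operatorname{ric}|^2=16+16+2\cdot16\operatorname{sech}^2t=32(1+\operatorname{sech}^2t)$, with nonzero $t$-derivative for $t>0$. If $\operatorname{ric}$ were parallel, this function would be locally constant; if a nonempty open subset were locally homogeneous, it would be constant there. Neither is the case.

**Part 2, Killing algebra.** The aim is to show that evaluation at a point $p$ embeds the local Killing fields into a 3-dimensional space. A local Killing field $K$ preserves $|\operatorname{ric}|^2$, hence $t$, so $K$ is tangent to the level sets of $t$. Suppose $K(p)=0$. The differentials at $p$ of the local flow of $K$ are linear isometries of $T_pM^*$ that fix $\partial_t=\nabla t$ and preserve $\operatorname{ric}$. They preserve the two eigenlines for $\pm4\operatorname{sech}t$, because for $t>0$ these values differ from each other and from $-4$. They preserve the $-4$-eigenspace $\langle\partial_t,\partial_x\rangle$, hence also the line $\mathbb R\partial_x$. So they act by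 $\pm1$ on each of three lines and trivially on $\partial_t$. Being continuous in time and starting at the identity, they are the identity. Thus $K(p)=0$ and $\nabla K(p)=0$, so $K=0$ near $p$. Evaluation at $p$ is therefore injective into the 3-dimensional tangent space of the level set. Since $\partial_x,\partial_y,\partial_z$ are independent Killing fields, they span the algebra.

## 9. Extension across $t=0$, completeness, and indecomposability

**Part 3, analytic extension.** The goal is to write $g$ in polar coordinates around $t=0$ and see that no singularity is left. The functions $\cosh^4t$, $s$ and $\Theta$ are even and real-analytic in $t\in\mathbb R$, hence real-analytic functions of $t^2$ on a neighborhood of $[0,\infty)$. Moreover $s=1-\frac{t^2}2+O(t^4)$ and $\Theta=\frac{\sqrt7}2t^2+O(t^4)$. So $\cos\Theta=1+O(t^4)$ and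
$$4(1-s\cos\Theta)=2t^2+t^4k(t^2),\qquad 4s\sin\Theta=t^2l(t^2)$$
with $k,l$ analytic. Let $z=\vartheta/\sqrt2$ with $\vartheta$ modulo $2\pi$, let $u=t(\cos\vartheta,\sin\vartheta)$, and let $\beta=t^2d\vartheta=u_1du_2-u_2du_1$. Then $4(1-s\cos\Theta)dz^2=t^2d\vartheta^2+\frac12k\,\beta^2$ and $2\cdot4s\sin\Theta\,dy\,dz=\sqrt2\,l\,\beta\,dy$. Since $dt^2+t^2d\vartheta^2=du_1^2+du_2^2$,
$$
g=du_1^2+du_2^2+\tfrac12k(t^2)\beta^2+\sqrt2\,l(t^2)\,\beta\,dy+\cosh^4t\,dx^2+4(1+s\cos\Theta)\,dy^2 ,\qquad t^2=|u|^2.
$$
The coefficients are analytic in $(u_1,u_2,x,y)\in\mathbb R^4$. At $u=0$ the metric is $du_1^2+du_2^2+dx^2+8dy^2$, which is positive definite, and for $u\neq0$ it is positive definite because (2) is. The set $u\ne0$ is dense and locally isometric to $M^*$, so $(\nabla_X\operatorname{ric})(X,X)=0$ extends to $u=0$ by continuity.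

**Part 3, completeness.** First, $|u|$ is 1-Lipschitz. If $|u|$ grows along a curve from $t_0$ to $t_1>t_0$, start at the last time at which $|u|=t_0$. Afterwards $|u|>0$, so $|u|=t$ is smooth there with $|dt|_g=1$, and the curve has length at least $t_1-t_0$. Hence every curve of length less than $R$ starting at a point with $|u|=t_0$ stays in $\{|u|\le t_0+R\}$. The coefficients of $g$ depend only on $u$, so by compactness of $\{|u|\le t_0+R\}\subset\mathbb R^2$ there is $\epsilon>0$ with $g\ge\epsilon\,g_{\rm eucl}$ on this set. The curve then has Euclidean length at most $R/\sqrt\epsilon$. So metric balls are relatively compact, and $g$ is complete by Hopf–Rinow.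

**Part 4, no local product.** Suppose a nonempty open subset is locally a Riemannian product. It meets $\{t>0\}$, so we find there a product neighborhood $V_1\times V_2$ with connected factors of dimension between $1$ and $3$. Restricting $(\nabla_X\operatorname{ric})(X,X)=0$ to $X$ tangent to one factor shows that each factor is of type $\mathcal A$. By Fact 2 each factor is locally homogeneous, and hence so is $V_1\times V_2$. This contradicts Part 2. $\blacksquare$

At $t=0$ the Ricci eigenvalues are, by continuity, $4,-4,-4,-4$. So there are only two distinct eigenvalues on $\{u=0\}$, but that set has empty interior, and Theorem C does not apply.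

## 10. Metrics with a unit Killing field

Theorem C needs the Ricci tensor of a metric with a unit Killing field $\xi$. Let $\theta=\xi^\flat$. Then $\nabla_\xi\xi=0$, since $g(\nabla_\xi\xi,Y)=-g(\nabla_Y\xi,\xi)=0$. The flow of $\xi$ preserves $g$ and $\theta$, so near any point $g=\pi^*g_N+\theta^2$, where $\pi$ is the projection to the local quotient $N$ by the flow. Moreover $i_\xi d\theta=L_\xi\theta-d(\theta(\xi))=0$ and $L_\xi d\theta=0$, so $d\theta=\pi^*F$ for a 2-form $F$ on $N$ with $dF=0$.

**Lemma 4 (O'Neill's formulas; Besse, *Einstein Manifolds*, Ch. 9).** With $e_i$ a local orthonormal frame of $N$ (and its horizontal lift), $F_{ij}=F(e_i,e_j)$ and $\bar\nabla$ the connection of $N$,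
$$\operatorname{ric}(\xi,\xi)=\tfrac14\sum_{i,j}F_{ij}^2,\qquad \operatorname{ric}(\xi,e_j)=-\tfrac12\sum_i\bar\nabla_iF_{ij},\qquad \operatorname{ric}(e_j,e_l)=\operatorname{ric}_N(e_j,e_l)-\tfrac12\sum_iF_{ij}F_{il}.$$

*Proof.* Let $\theta^i$ be the pulled-back dual coframe, $\theta^0=\theta$, and $\bar\omega^i_j$ the connection forms of $N$, so $d\theta^i=-\bar\omega^i_j\wedge\theta^j$ and $d\theta^0=\frac12F_{ij}\theta^i\wedge\theta^j$ (repeated indices are summed). The forms
$$\omega^0_i=-\omega^i_0=\tfrac12F_{ij}\theta^j,\qquad \omega^i_j=\bar\omega^i_j-\tfrac12F_{ij}\theta^0$$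
are skew. They satisfy $-\omega^0_i\wedge\theta^i=\frac12F_{ij}\theta^i\wedge\theta^j=d\theta^0$ and $-\omega^i_j\wedge\theta^j-\omega^i_0\wedge\theta^0=-\bar\omega^i_j\wedge\theta^j=d\theta^i$, so they are the connection forms of $g$. Write $\Omega^A_B=d\omega^A_B+\omega^A_D\wedge\omega^D_B=\frac12R_{ABDE}\theta^D\wedge\theta^E$, so $\operatorname{ric}_{BE}=\sum_AR_{ABAE}$. First,
$$\Omega^0_i=d(\tfrac12F_{ij}\theta^j)+\tfrac12F_{jk}\theta^k\wedge(\bar\omega^j_i-\tfrac12F_{ji}\theta^0)=\tfrac12(\bar\nabla_kF_{ij})\theta^k\wedge\theta^j+\tfrac14F_{ji}F_{jk}\,\theta^0\wedge\theta^k .$$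
Hence $R_{0i0k}=\frac14\sum_jF_{ji}F_{jk}$ and $R_{0ikj}=\frac12(\bar\nabla_kF_{ij}-\bar\nabla_jF_{ik})$. This gives $\operatorname{ric}(\xi,\xi)=\sum_iR_{0i0i}=\frac14\sum F_{ij}^2$ and $\operatorname{ric}(\xi,e_j)=-\sum_iR_{0iij}=-\frac12\sum_i\bar\nabla_iF_{ij}$. Next, the part of $\Omega^i_j$ without $\theta^0$ is $\bar\Omega^i_j-\frac14F_{ij}F_{kl}\theta^k\wedge\theta^l-\frac14F_{ik}F_{jl}\theta^k\wedge\theta^l$, so
$$R_{ijkl}=\bar R_{ijkl}-\tfrac12F_{ij}F_{kl}-\tfrac14(F_{ik}F_{jl}-F_{il}F_{jk}).$$
Setting $k=i$ and summing gives $\operatorname{ric}_N(e_j,e_l)-\frac12\sum F_{ij}F_{il}-\frac14\sum F_{ij}F_{il}$. Adding $R_{0j0l}=\frac14\sum F_{ij}F_{il}$ gives the last formula. $\square$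

*Check.* For a flat base of dimension 2 and $F_{12}=\pm1$ this gives $\operatorname{ric}(\xi,\xi)=\frac12$, $\operatorname{ric}(e_i,e_i)=-\frac12$, as found for the Heisenberg group in Section 1.

## 11. Two Ricci eigenvalues: constancy, and multiplicities $(2,2)$

Now let $M$ be as in Theorem C, with at most two distinct Ricci eigenvalues at each point of a nonempty open set $V$.

**Step 1: reduce to constant multiplicities.** If $\operatorname{ric}$ had only one eigenvalue at every point of a nonempty open set, that set would be Einstein by Schur's lemma. Then $\nabla\operatorname{ric}=0$ there, hence on $M$ by Fact 1, a contradiction. So some point of $V$ has exactly two distinct eigenvalues. Near it the eigenvalues form two separated clusters and there are at most two distinct ones, so each cluster is a single eigenvalue of constant multiplicity. On a connected open set $U$ we thus have smooth eigenbundles $D_1,D_2$ of constant ranks $(2,2)$ or $(1,3)$, with smooth eigenvalues $\lambda_1\ne\lambda_2$.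

**Step 2: the eigenvalues are constant.** For a unit section $X$ of $D_i$, $0=(\nabla_X\operatorname{ric})(X,X)=X\lambda_i-2\lambda_i\langle\nabla_XX,X\rangle=X\lambda_i$. So $\lambda_i$ is constant along $D_i$. By Lemma 1 a combination of $\lambda_1,\lambda_2$ with positive coefficients is constant. So $\lambda_2$ is also constant along $D_1$ and $\lambda_1$ along $D_2$, and both are constant on $U$.

**Step 3: a relation on $\nabla$.** Let $X$ be a section of one eigenbundle (eigenvalue $\lambda$) and $Z$ of the other (eigenvalue $\lambda'$). Since $\lambda$ is constant, $(\nabla_Z\operatorname{ric})(X,X)=Z(\lambda|X|^2)-2\lambda\langle\nabla_ZX,X\rangle=0$. Also $(\nabla_X\operatorname{ric})(X,Z)=-\lambda'\langle\nabla_XX,Z\rangle-\lambda\langle X,\nabla_XZ\rangle=(\lambda-\lambda')\langle\nabla_XX,Z\rangle$. The second identity in (1) yields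
$$
\langle\nabla_XX,Z\rangle=0. \tag{15}
$$

**Step 4: multiplicities $(2,2)$ are impossible.** The aim is to show that $D_1$ and $D_2$ are parallel. Let $e_1,e_2$ and $e_3,e_4$ be orthonormal frames of $D_1$ and $D_2$, and put $\Gamma_{ijk}=\langle\nabla_{e_i}e_j,e_k\rangle=-\Gamma_{ikj}$. By (15) and its polarization, for $i\in\{1,2\}$ and $a\in\{3,4\}$,
$$\Gamma_{12a}=-\Gamma_{21a}=:u_a,\qquad \Gamma_{34i}=-\Gamma_{43i}=:w_i,\qquad \Gamma_{iia}=\Gamma_{aai}=0.$$
For the sectional curvature $k_{13}=\langle R(e_1,e_3)e_3,e_1\rangle$ the definition of $R$ gives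
$$k_{13}=e_1\Gamma_{331}-e_3\Gamma_{131}+\sum_p(\Gamma_{33p}\Gamma_{1p1}-\Gamma_{13p}\Gamma_{3p1})-\sum_p(\Gamma_{13p}-\Gamma_{31p})\Gamma_{p31}.$$
Here $\Gamma_{331}=0$ and $\Gamma_{131}=-\Gamma_{113}=0$, so the derivative terms vanish.

* The terms with $p=1$ and $p=3$ contain a factor $\Gamma_{131}$, $\Gamma_{331}$, $\Gamma_{333}$ or $\Gamma_{133}$, and vanish.
* For $p=2$: $\Gamma_{332}=0$, $\Gamma_{132}=-u_3$, $\Gamma_{321}=-\Gamma_{312}$, $\Gamma_{231}=-\Gamma_{213}=u_3$. The terms are $-u_3\Gamma_{312}+(u_3+\Gamma_{312})u_3=u_3^2$.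
* For $p=4$: $\Gamma_{141}=-\Gamma_{114}=0$, $\Gamma_{341}=w_1$, $\Gamma_{314}=-w_1$, $\Gamma_{431}=-w_1$. The terms are $-\Gamma_{134}w_1+(\Gamma_{134}+w_1)w_1=w_1^2$.

So $k_{13}=u_3^2+w_1^2$. Relabeling frame vectors only changes signs of $u$ and $w$, so $k_{ia}=u_a^2+w_i^2$ for all $i,a$. Hence
$$\operatorname{ric}(e_i,e_i)=k_{12}+u_3^2+u_4^2+2w_i^2,\qquad i=1,2.$$
Both sides are equal for $i=1,2$, so $w_1^2=w_2^2$, in every orthonormal frame of $D_1$. But $w=w_1e_1+w_2e_2$ is the $D_1$-component of $\nabla_{e_3}e_4$ and does not depend on the frame of $D_1$. At a given point choose the frame with $e_1$ parallel to $w$. Then $w_2=0$, so $w_1=0$ and $w=0$. Exchanging the roles of $D_1$ and $D_2$ gives $u=0$.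

So $\Gamma_{ija}=0$ for $i,j\in\{1,2\}$, and $\Gamma_{aib}=-\Gamma_{abi}=0$ for $a,b\in\{3,4\}$. Thus $D_1$ is parallel, and so is $D_2=D_1^\perp$. With constant eigenvalues, $\nabla\operatorname{ric}=0$ on $U$, hence on $M$: a contradiction.

## 12. Multiplicities $(1,3)$: reduction to a three-manifold

Let $\xi$ be a local unit eigenvector field with the simple eigenvalue $a$, and let $c\ne a$ be the eigenvalue on $\xi^\perp$. Both are constant.

**Step 5: $\xi$ is a unit Killing field and $a>0$.** By (15), $\nabla_\xi\xi=0$ and $\langle\nabla_X\xi,X\rangle=-\langle\xi,\nabla_XX\rangle=0$ for $X\perp\xi$. For $Y=\alpha\xi+X$ this gives $\langle\nabla_Y\xi,Y\rangle=0$, so $\xi$ is Killing. Let $AX=\nabla_X\xi$, a skew endomorphism. Since $\nabla_\xi\xi=0$,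
$$R(X,\xi)\xi=-\nabla_\xi(AX)-A[X,\xi]=-\nabla_\xi(AX)-A(AX)+A\nabla_\xi X=-(\nabla_\xi A)X-A^2X .$$
Taking the trace, $a=\operatorname{ric}(\xi,\xi)=-\operatorname{tr}A^2=|\nabla\xi|^2\ge0$. If $a=0$, then $\xi$ is parallel, so $\operatorname{ric}=cg+(a-c)(\xi^\flat)^2$ is parallel on an open set, which is excluded. So $a>0$.

**Step 6: translate the Ricci equations to $N^3$.** Use the notation of Section 10. In dimension 3 write $F=*\alpha$, i.e. $F_{ij}=\sum_k\epsilon_{ijk}\alpha_k$. Then $\sum F_{ij}^2=2|\alpha|^2$, and $\operatorname{ric}(\xi,\xi)=a$ gives $|\alpha|^2=2a$. So $F=\sqrt{2a}\,{*\nu}$ with $\nu$ a unit 1-form. The condition $dF=0$ means $\delta\nu=0$. The condition $\operatorname{ric}(\xi,e_j)=0$ means $\sum_i\bar\nabla_iF_{ij}=0$, that is, $d\nu=0$. Finally $\sum_iF_{ij}F_{il}=2a(\delta_{jl}-\nu_j\nu_l)$, so $\operatorname{ric}|_{\xi^\perp}=c\,g$ becomes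
$$
\operatorname{ric}_N=c\,g_N+a(g_N-\nu\otimes\nu). \tag{16}
$$

**Step 7: the second fundamental form of the leaves.** Locally $\nu=dr$ with $|dr|=1$. Write $\nu$ also for $\nabla r$, $\nabla$ for the connection of $N$, and let $hX=\nabla_X\nu$, a symmetric endomorphism with $\operatorname{tr}h=-\delta\nu=0$. Moreover $h\nu=\nabla_\nu\nu=0$, because $\langle h\nu,X\rangle=\langle\nu,\nabla_X\nu\rangle=\frac12X|\nu|^2=0$. Then
$$(\nabla_\nu h)X=\nabla_\nu\nabla_X\nu-\nabla_{\nabla_\nu X}\nu=R_N(\nu,X)\nu+\nabla_{[\nu,X]}\nu-\nabla_{\nabla_\nu X}\nu=-R_N(X,\nu)\nu-h^2X. \tag{17}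
$$
The trace of (17) is $0=-\operatorname{ric}_N(\nu,\nu)-|h|^2$, so by (16) $|h|^2=-c$. In particular $c\le0$.

**Step 8: the case $c=0$ gives (C1).** Here $h=0$, so $\nu$ is parallel and locally $N=\mathbb R\times\Sigma$, where by (16) $\Sigma$ has curvature $a$. Also $F=\sqrt{2a}\,\omega_\Sigma$, up to orientation. Choose a primitive $\beta_0$ of $F$ on $\Sigma$. Then $\theta-\beta_0$ is closed, so $\theta=d\tau+\beta_0$ with a local function $\tau$. In the coordinates $r$, $\tau$ and those of $\Sigma$,
$$g=dr^2+\big(g_\Sigma+(d\tau+\beta_0)^2\big),$$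
which is (C1).

The second factor is locally a left-invariant metric on $SU(2)$. Take left-invariant forms with $d\sigma_1=2\sigma_2\wedge\sigma_3$ and cyclic permutations, and consider $p^2(\sigma_1^2+\sigma_2^2)+m^2\sigma_3^2$ with $p^2=4/a$, $m^2=8/a$. The vector field dual to $\sigma_3$ rotates $(\sigma_1,\sigma_2)$, so $p^2(\sigma_1^2+\sigma_2^2)$ descends to the quotient surface. The coframe $p\sigma_1,p\sigma_2$ has connection form $\omega^1_2=2\sigma_3$, whose differential is $4\sigma_1\wedge\sigma_2=\frac4{p^2}(p\sigma_1\wedge p\sigma_2)$. So, pulling back by a local section, the curvature is $4/p^2=a$. For $\theta=m\sigma_3$ we get $d\theta=\frac{2m}{p^2}(p\sigma_1\wedge p\sigma_2)$, and $\frac{2m}{p^2}=\frac{am}2=\sqrt{2a}$. The curvature $a$ and the constant $\sqrt{2a}$ determine $g_\Sigma+(d\tau+\beta_0)^2$ locally, so the two metrics agree locally.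

**Step 9: the case $c<0$ gives (C2).** On $\nu^\perp$, $h$ is trace-free with $|h|^2=-c$, so its eigenvalues are $\pm\mu$ with $\mu=\sqrt{-c/2}>0$ constant.

*Curvature of $N$.* In dimension 3, if $\operatorname{ric}_N$ is diagonal with eigenvalues $r_1,r_2,r_3$, then $K_{12}=\frac12(r_1+r_2-r_3)$ and cyclically, and $R_N(e_i,e_j)e_k=0$ for distinct $i,j,k$. By (16) the eigenvalues are $c$ on $\nu$ and $a+c,a+c$ on $\nu^\perp$. So planes containing $\nu$ have curvature $\frac c2$, the plane $\nu^\perp$ has curvature $a+\frac c2$, and $R_N(X,Y)\nu=0$ for $X,Y\perp\nu$.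

*Derivatives along $\nu$.* On $\nu^\perp$, (17) gives $\nabla_\nu h=-\frac c2-\mu^2=0$. Let $X_1,X_2$ be unit eigenfields, $hX_1=\mu X_1$, $hX_2=-\mu X_2$. Then $h(\nabla_\nu X_1)=\nabla_\nu(hX_1)=\mu\nabla_\nu X_1$, so $\nabla_\nu X_1$ is a multiple of $X_1$. It is also orthogonal to $X_1$, so it vanishes. Likewise $\nabla_\nu X_2=0$. Hence $[\nu,X_1]=-hX_1=-\mu X_1$ and $[\nu,X_2]=-hX_2=\mu X_2$.

*Derivatives along the leaves $r=\mathrm{const}$.* Let $\nabla^\Sigma$ be their connection, $\nabla^\Sigma_{X_1}X_1=\alpha X_2$, $\nabla^\Sigma_{X_2}X_2=\beta X_1$. Then $\nabla^\Sigma_{X_1}X_2=-\alpha X_1$ and $\nabla^\Sigma_{X_2}X_1=-\beta X_2$. Because $R_N(X_1,X_2)\nu=0$, the Codazzi equation is $(\nabla^\Sigma_{X_1}h)X_2=(\nabla^\Sigma_{X_2}h)X_1$. The left side is $\mu\alpha X_1+\alpha hX_1=2\mu\alpha X_1$, and the right side is $-\mu\beta X_2+\beta hX_2=-2\mu\beta X_2$. So $\alpha=\beta=0$. Therefore $[X_1,X_2]=0$ and the leaves are flat. The Gauss equation $K_\Sigma=K_N(\nu^\perp)+\det h$ reads $0=(a+\frac c2)-\mu^2=a+c$. So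 $c=-a$ and $\mu^2=a/2$.

*Back to $M$.* Lift $\nu,X_1,X_2$ horizontally. Horizontal lifts are invariant under the flow of $\xi$, so $\xi$ commutes with them. For lifts $X,Y$ we have $\theta([X,Y])=-d\theta(X,Y)=-F(X,Y)$. Since $F=\sqrt{2a}\,{*\nu}$, $F(\nu,\cdot)=0$, and $F(X_1,X_2)=\sqrt{2a}$ after replacing $X_2$ by $-X_2$ if needed. So
$$[\nu,X_1]=-\mu X_1,\quad[\nu,X_2]=\mu X_2,\quad[X_1,X_2]=-\sqrt{2a}\,\xi,\quad \xi\ \text{central}.$$
This is an orthonormal frame with constant structure functions. By the classical theorem on such frames (Maurer–Cartan), $M$ is locally isometric to the corresponding Lie group with the left-invariant metric making the frame orthonormal. This is (C2).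

## 13. The converse and the global statement of Theorem C

**Step 10: (C1) and (C2) are of type $\mathcal A$ with $\nabla\operatorname{ric}\ne0$.** In both, $\xi$ is a unit Killing field: $g=\pi^*g_N+\theta^2$, and the flow of $\xi$ preserves $\theta$ and $\pi^*g_N$. We apply Lemma 4 with $F=\sqrt{2a}\,{*\nu}$, $\nu=dr$.

* For (C1), $N=\mathbb R\times\Sigma$ and $\operatorname{ric}_N=a\,g_\Sigma=a(g_N-\nu\otimes\nu)$.
* For (C2), $N$ is the group with $[\nu,X_1]=-\mu X_1$, $[\nu,X_2]=\mu X_2$, $[X_1,X_2]=0$, which in coordinates is $dr^2+e^{2\mu r}dx^2+e^{-2\mu r}dy^2$ with $X_1=e^{-\mu r}\partial_x$, $X_2=e^{\mu r}\partial_y$. In (3), $H=\operatorname{diag}(\mu,-\mu)$ and $\operatorname{tr}H=0$, so $\operatorname{ric}_N=-2\mu^2\nu\otimes\nu=-a\,\nu\otimes\nu$. The form $F=\sqrt{2a}\,dx\wedge dy$ is closed.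

In both cases $d\nu=0$, so $\operatorname{ric}(\xi,e_j)=0$. Also $\operatorname{ric}(\xi,\xi)=a$, and on $\xi^\perp$ we have $\operatorname{ric}=\operatorname{ric}_N-a(g_N-\nu\otimes\nu)$. This is $0$ for (C1) and $-a\,g_N$ for (C2). So
$$\operatorname{ric}=c\,g+(a-c)(\xi^\flat)^2$$
with $c=0$ and $c=-a$ respectively, which gives the stated eigenvalues. By Lemma 2 the metrics are of type $\mathcal A$. For $Y\perp\xi$, $(\nabla_X\operatorname{ric})(Y,\xi)=(a-c)\langle\nabla_X\xi,Y\rangle$. This is not identically zero, because $a\ne c$ and $|\nabla\xi|^2=\operatorname{ric}(\xi,\xi)=a>0$ by Step 5.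

**Step 11: the global statement.** Suppose the hypothesis of Theorem C holds on all of $M$. By Sections 11 and 12 there is a nonempty open set on which the Ricci eigenvalues are constants $a,c,c,c$ with $a>0$ and $c\in\{0,-a\}$. The coefficients of the characteristic polynomial of $\operatorname{ric}$ are analytic functions on the connected manifold $M$ and are constant on an open set, so they are constant on $M$. Hence the eigenvalues are $a,c,c,c$ at every point, and the analysis of multiplicities $(1,3)$ applies near every point with the same $a$ and $c$. So near every point $M$ is isometric to an open piece of one and the same Lie group with left-invariant metric: (C1) if $c=0$, (C2) if $c=-a$. Left translations then give a local isometry taking any point to any other, so $M$ is locally homogeneous.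

One can also argue as follows. All scalar polynomial curvature invariants are constant on each local piece, hence on $M$ by analyticity and connectedness. By the theorem of Prüfer, Tricerri and Vanhecke (*Trans. AMS* 348 (1996)), a Riemannian manifold all of whose scalar curvature invariants are constant is locally homogeneous.

**Step 12: "two" cannot be replaced by "three".** The metric of Theorem A has at most three distinct Ricci eigenvalues, $-4$ and $\pm4\operatorname{sech}t$, at every point. It is of type $\mathcal A$ with $\nabla\operatorname{ric}\neq0$, and no nonempty open subset of it is locally homogeneous. $\blacksquare$
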